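\title{The space $c_0$ has the weak fixed-point property for asymptotically nonexpansive mappings}

\begin{abstract}
We prove that every asymptotically nonexpansive self-mapping of a nonempty weakly compact convex subset of $c_0$ has a fixed point. The same holds in $c_0(\Gamma)$, in its closed subspaces, and in every Banach space at Banach--Mazur distance less than $\sqrt2$ from one of these. Hence a space may contain $c_0$ and have the weak fixed-point property for such mappings; since $C[0,1]$ and $\ell_\infty$ fail it, containing $c_0$ does not decide the property. The proof passes from an orbit to a weak limit of its translates that is recurrent in norm, and shows that the asymptotic radius of the orbit drops by a fixed factor.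
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a Banach space and $C\subseteq X$. A mapping $T:C\to C$ is \emph{asymptotically nonexpansive} if there are real numbers $k_n\to1$ such that
\[
\|T^nx-T^ny\|\le k_n\|x-y\|\qquad(x,y\in C,\ n\ge1),
\]
and \emph{nonexpansive} if one can take $k_n=1$ for all $n$. Only the high iterates are required to be almost nonexpansive; $T$ itself may have any Lipschitz constant. For instance, $T(s,t)=(Mt,0)$ on $[0,M]\times[0,1]\subseteq\mathbb R^2$ has Lipschitz constant $M$, and $T^2=0$. If $\tau$ is a topology on $X$, we say that $X$ has the \emph{$\tau$-FPP for asymptotically nonexpansive mappings} if every such mapping of a nonempty $\tau$-compact convex set $C\subseteq X$ into itself has a fixed point. When $\tau$ is the weak topology we speak of the \emph{w-FPP}.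

By \cite[Theorem~3.1]{source}, every Banach space containing an isomorphic copy of $c_0$ fails the $\tau$-FPP for asymptotically nonexpansive mappings for some locally convex topology $\tau$ coarser than the weak topology. A coarser topology has more compact sets, so failure of the w-FPP would be a stronger conclusion. The following question is posed in \cite{source}, where it is also stated as unknown whether $c_0$, or any space containing $c_0$, has the w-FPP for these mappings.
\begin{quote}
\emph{Does every Banach space containing an isomorphic copy of $c_0$ fail the w-FPP for asymptotically nonexpansive mappings?}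
\end{quote}

Two examples in $c_0$ make the answer ``yes'' plausible. First, the map $x\mapsto(1,x(1),x(2),\dots)$ is an isometry of the closed unit ball of $c_0$ into itself, and it has no fixed point, since a fixed point would have all coordinates equal to $1$. The ball is not weakly compact, but one might hope to repair this with the extra freedom allowed by $k_n>1$. Second, consider
\[
\Delta=\Big\{x\in c_0:\ x(n)\ge0 \text{ for all } n,\ \sum_n x(n)\le1\Big\}.
\]
This convex set is weakly compact, because it is compact for coordinatewise convergence, which on bounded subsets of $c_0$ is weak convergence. A natural way to find a fixed point of a nonexpansive $T$ is to minimize the function $y\mapsto\limsup_n\|T^nx-y\|$, whose set of minimizers is $T$-invariant. For the right shift on $\Delta$ and the orbit $e_1,e_2,\dots$ of unit vectors, we have $1-y(n)\le\|e_n-y\|\le1$ for $y\in\Delta$, so the function is identically $1$ and singles out nothing. Nevertheless, the answer is ``no''.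

\begin{theorem}\label{thm:c0}
The space $c_0$ has the w-FPP for asymptotically nonexpansive mappings. So do $c_0(\Gamma)$ for every set $\Gamma$ and every closed subspace of $c_0(\Gamma)$.
\end{theorem}

Here $c_0(\Gamma)$ is the space of functions $y:\Gamma\to\mathbb R$ such that $\{\gamma:|y(\gamma)|\ge\varepsilon\}$ is finite for every $\varepsilon>0$, with the supremum norm. The proof uses the norm only through two numbers that describe how a weakly null sequence interacts with a fixed vector.

\begin{definition}\label{def:constants}
Let $X$ be a Banach space.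
\begin{enumerate}
\item[(a)] $\kappa(X)$ is the least $\kappa\ge1$ such that $\limsup_n\|y_n\|\le\kappa\limsup_n\|y_n+y\|$ for every weakly null sequence $(y_n)$ and every $y\in X$.
\item[(b)] For $t\in(0,1]$, $\Lambda_t(X)$ is the supremum of $\limsup_n\|y_n+y\|$ over all weakly null sequences $(y_n)$ with $\limsup_n\limsup_m\|y_n-y_m\|\le t$ and all $y\in X$ with $\|y\|\le1-t$. We put $\Lambda(X)=\inf_{0<t\le1}\Lambda_t(X)$.
\end{enumerate}
\end{definition}

\begin{theorem}\label{thm:general}
If $\kappa(X)\Lambda(X)<1$, then $X$ has the w-FPP for asymptotically nonexpansive mappings.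
\end{theorem}

Recall that the Banach--Mazur distance $d(X,Y)$ of isomorphic spaces is the infimum of $\|S\|\,\|S^{-1}\|$ over all isomorphisms $S:X\to Y$.

\begin{corollary}\label{cor:distance}
If $X$ is isomorphic to a closed subspace $Y$ of some $c_0(\Gamma)$ with $d(X,Y)<\sqrt2$, then $X$ has the w-FPP for asymptotically nonexpansive mappings.
\end{corollary}

We do not claim that the constant $\sqrt2$ is optimal. In the opposite direction, containing $c_0$ does not imply the w-FPP either.

\begin{proposition}\label{prop:fail}
The spaces $C[0,1]$ and $\ell_\infty$ contain $c_0$ and fail the w-FPP, even for nonexpansive mappings.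
\end{proposition}

Section~\ref{sec:constants} derives Theorem~\ref{thm:c0} and Corollary~\ref{cor:distance} from Theorem~\ref{thm:general}. Section~\ref{sec:model} shows the main idea in a special case. Sections~\ref{sec:minimal}--\ref{sec:contraction} prove Theorem~\ref{thm:general}, and Section~\ref{sec:limits} proves Proposition~\ref{prop:fail}.

\section{Conventions and standard facts}\label{sec:facts}

All spaces are regarded as real Banach spaces. We write $\rightharpoonup$ for weak convergence, $\mathbb N_0=\{0,1,2,\dots\}$, and $[m,m']$ for the set of integers between the integers $m$ and $m'$, endpoints included (the real interval is meant only in $C[0,1]$ and $L_1[0,1]$). Weakly compact sets are bounded and norm closed. The following textbook facts are used throughout.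
\begin{enumerate}
\item[(F1)] If $x_n\rightharpoonup x$, then $\|x\|\le\liminf_n\|x_n\|$.
\item[(F2)] A norm closed convex set is weakly closed. Hence a convex norm continuous function $r$ on a closed convex set is weakly lower semicontinuous: $r(y)\le\liminf_n r(y_n)$ if $y_n\rightharpoonup y$.
\item[(F3)] Let $X$ be separable. The unit ball of $X^*$ is weak* compact and metrizable. The weak topology on a weakly compact set $C\subseteq X$ is metrizable. Consequently $C^{\mathbb N_0}$, with the product of the weak topologies, is compact and metrizable: from countably many sequences in $C$ one can extract weakly convergent subsequences along one common sequence of indices.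
\item[(F4)] (Baire.) In a compact metrizable space, a countable intersection of dense open sets is dense. Equivalently, if a nonempty open set $G$ is covered by countably many closed sets, one of them contains a nonempty open subset of $G$.
\end{enumerate}

\section{The constants $\kappa$ and $\Lambda$}\label{sec:constants}

The number $\kappa(X)$ measures how good a center the weak limit of a sequence is. Indeed, if $x_n\rightharpoonup v$ and $q\in X$, the definition applied to $y_n=x_n-v$ and $y=v-q$ reads
\begin{equation}\label{eq:kappa}
\limsup_n\|x_n-v\|\le\kappa(X)\limsup_n\|x_n-q\|.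
\end{equation}
With constant $1$ this is the \emph{non-strict Opial condition}, which is therefore equivalent to $\kappa(X)=1$. Always $\kappa(X)\le2$, because $\|y_n\|\le\|y_n+y\|+\|y\|$ and $\|y\|\le\liminf_n\|y_n+y\|$ by (F1).

The number $\Lambda_t(X)$ measures the gain over the triangle inequality. If $(y_n)$ is weakly null, then $y_n-y_m\rightharpoonup y_n$ as $m\to\infty$, so (F1) gives
\begin{equation}\label{eq:separation}
\limsup_n\|y_n\|\le\limsup_n\limsup_m\|y_n-y_m\|.
\end{equation}
Thus in Definition~\ref{def:constants}(b) the triangle inequality gives $\limsup_n\|y_n+y\|\le t+(1-t)$, that is, $\Lambda_t(X)\le1$, and $\Lambda_t(X)<1$ says that a weakly null sequence and a fixed vector never add up to the full sum. The condition is imposed on the right side of \eqref{eq:separation}, not the left, because that is what the proof provides and it makes $\Lambda_t$ no larger. By homogeneity, for $s>0$ and $(y_n)$ weakly null,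
\begin{equation}\label{eq:scaled}
\limsup_n\limsup_m\|y_n-y_m\|\le ts,\ \ \|y\|\le(1-t)s\ \Longrightarrow\ \limsup_n\|y_n+y\|\le s\Lambda_t(X).
\end{equation}
If $Y\subseteq X$ is a closed subspace, a weakly null sequence of $Y$ is weakly null in $X$, so $\kappa(Y)\le\kappa(X)$ and $\Lambda_t(Y)\le\Lambda_t(X)$.

In $c_0(\Gamma)$ a weakly null sequence and a fixed vector live on asymptotically disjoint sets of coordinates, and the norm of the sum is a maximum.

\begin{lemma}\label{lem:max}
If $y_n\rightharpoonup0$ in $c_0(\Gamma)$ and $y\in c_0(\Gamma)$, then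
\begin{equation}\label{eq:max}
\limsup_n\|y_n+y\|=\max\big(\limsup_n\|y_n\|,\ \|y\|\big).
\end{equation}
\end{lemma}

\begin{proof}
Let $\varepsilon>0$ and let $F\subseteq\Gamma$ be finite with $|y|<\varepsilon$ off $F$. Write $y_n=y_n'+y_n''$, where $y_n'$ is supported on $F$ and $y_n''$ off $F$. Coordinate functionals are continuous and $F$ is finite, so $\|y_n'\|\to0$, and therefore $\limsup_n\|y_n''\|=\limsup_n\|y_n\|$. On $F$ we have $|y_n+y|\le\|y_n'\|+\|y\|$, and off $F$ we have $|y_n+y|\le\|y_n\|+\varepsilon$. Hence the left side of \eqref{eq:max} is at most $\max(\limsup_n\|y_n\|+\varepsilon,\|y\|)$. Looking only off $F$, we get $\|y_n+y\|\ge\|y_n''\|-\varepsilon$, so the left side is at least $\limsup_n\|y_n\|-\varepsilon$. It is at least $\|y\|$ by (F1). Let $\varepsilon\to0$.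
\end{proof}

\begin{example}\label{ex:values}
(a) If $0<\dim X<\infty$, weakly null sequences are norm null, so $\kappa(X)=1$, $\Lambda_t(X)=1-t$ and $\Lambda(X)=0$.

(b) In a Hilbert space $H$, $\|y_n+y\|^2=\|y_n\|^2+\|y\|^2+2\langle y_n,y\rangle$ and $\langle y_n,y\rangle\to0$. So $\kappa(H)=1$ and, by \eqref{eq:separation}, $\Lambda_{1/2}(H)\le1/\sqrt2$.

(c) In $c_0$, \eqref{eq:max} and \eqref{eq:separation} give $\kappa=1$ and $\Lambda_t\le\max(t,1-t)$; the choice $y_n=te_n$, $y=(1-t)e_1$ gives equality. The best parameter is $t=\frac12$.

(d) Let $X$ be $\ell_\infty$ or the space $c$ of convergent sequences, and $\mathbf 1=(1,1,\dots)$. The sequence $(e_n)$ is weakly null, $\|2e_n-\mathbf 1\|=1$ and $\|te_n+(1-t)\mathbf 1\|=1$. So $\kappa(X)=2$, $\Lambda_t(X)=1$ for all $t$, and Theorem~\ref{thm:general} does not apply. Since $x\mapsto(\lim x,\,x(1)-\lim x,\,x(2)-\lim x,\dots)$ is an isomorphism of $c$ onto $c_0$, the hypothesis of Theorem~\ref{thm:general} depends on the norm and not only on the isomorphic class.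
\end{example}

More generally, Theorem~\ref{thm:general} applies to every space with the non-strict Opial condition and $\Lambda(X)<1$.

\begin{proof}[Proof of Theorem~\ref{thm:c0} from Theorem~\ref{thm:general}]
By \eqref{eq:max}, $\kappa(c_0(\Gamma))=1$. By \eqref{eq:max} and \eqref{eq:separation}, $\Lambda_{1/2}(c_0(\Gamma))\le\max(\frac12,\frac12)=\frac12$. Both bounds pass to closed subspaces $Y$, so $\kappa(Y)\Lambda(Y)\le\frac12<1$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:distance} from Theorem~\ref{thm:general}]
Write $|\cdot|$ for the norm of $X$. Choose an isomorphism $S:X\to Y$ with $D:=\|S\|\,\|S^{-1}\|<\sqrt2$ and scale it so that $\|S\|=1$. Then $\|Sx\|\le|x|\le D\|Sx\|$ for all $x$. Let $(y_n)$ be weakly null in $X$ and $y\in X$; then $(Sy_n)$ is weakly null in $c_0(\Gamma)$. By \eqref{eq:max},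
\[
\limsup_n|y_n|\le D\limsup_n\|Sy_n\|\le D\limsup_n\|Sy_n+Sy\|\le D\limsup_n|y_n+y|,
\]
so $\kappa(X)\le D$. If moreover $\limsup_n\limsup_m|y_n-y_m|\le\frac12$ and $|y|\le\frac12$, then $\limsup_n\|Sy_n\|\le\limsup_n|y_n|\le\frac12$ by \eqref{eq:separation}, and $\|Sy\|\le\frac12$. Hence
\[
\limsup_n|y_n+y|\le D\max\big(\limsup_n\|Sy_n\|,\|Sy\|\big)\le D/2 .
\]
So $\kappa(X)\Lambda(X)\le\kappa(X)\Lambda_{1/2}(X)\le D^2/2<1$.
\end{proof}

\section{A model case: halving a radius in $c_0$}\label{sec:model}

Let $C\subseteq c_0$ be weakly compact and convex, let $T:C\to C$ be nonexpansive, and suppose that the whole orbit $u_i=T^ix$ of a point $x\in C$ converges weakly to $a\in C$. Put $\rho=\limsup_n\|T^nx-x\|$.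

\medskip\noindent\textbf{Claim.} \emph{There is $q\in C$ with $\|T^ja-q\|\le\rho/2$ for all $j\ge0$.}

\medskip
Two bounds on $(u_i)$ are available: $\limsup_i\|u_i-a\|\le\rho$ by \eqref{eq:kappa} with $\kappa=1$, and $\limsup_{i'}\|u_{i'}-u_i\|\le\rho$ for each $i$, because $\|T^{i'}x-T^ix\|\le\|T^{i'-i}x-x\|$ for $i'\ge i$. The identity \eqref{eq:max} turns two errors of size $\rho/2$ into one error of size $\rho/2$, provided one is a fixed vector and the other is weakly null. To produce such errors we follow the orbits of the midpoints $w_i=\frac12(a+u_i)\in C$. By (F3), along a subsequence $T^lw_i\rightharpoonup p_l$ for every $l\ge0$. Since $T^lu_i=T^{i+l}x\rightharpoonup a$, (F1) gives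
\begin{gather*}
\|p_l-a\|\le\liminf_i\|T^lw_i-T^lu_i\|\le\tfrac12\limsup_i\|a-u_i\|\le\rho/2,\\
\|T^lw_i-p_l\|\le\liminf_{i'}\|T^lw_i-T^lw_{i'}\|\le\tfrac12\limsup_{i'}\|u_i-u_{i'}\|\le\rho/2 .
\end{gather*}
Now \eqref{eq:max}, applied to $y_i=T^lw_i-p_l$ and $y=p_l-a$, yields $\limsup_i\|T^lw_i-a\|\le\rho/2$ for each $l$. (This is sharp: for the right shift on $\Delta$ and $x=e_1$ we have $a=0$, $\rho=1$ and $T^lw_i=\frac12e_{i+l+1}$.)

So for each $L\ge1$ some midpoint $w^{(L)}=w_i$ has an orbit that stays within $\rho/2+1/L$ of $a$ at the times $0,\dots,L$. Read this backward from time $L$: applying $T^j$ to the pair $T^{L-j}w^{(L)}$, $a$ gives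
\[
\|T^Lw^{(L)}-T^ja\|\le\rho/2+1/L\qquad(0\le j\le L).
\]
A single point $T^Lw^{(L)}$ is close to the first $L+1$ points of the orbit of $a$. Let $q$ be the weak limit of a subsequence of $(T^Lw^{(L)})_L$; the claim follows from (F1).

One would like to replace $x$ by $a$, iterate, and let the radius tend to $0$. Three obstacles remain.
\begin{enumerate}
\item[(O1)] The radius $\rho$ was measured from the starting point $x$, but the new radius is measured from $q$, and the triangle inequality gives only $\|T^ja-a\|\le\rho$. If $T^{m_i}a\rightharpoonup v$, then \eqref{eq:kappa} moves the center from $q$ to $v$. We need a setting in which the radius seen from $a$ equals the radius seen from $v$ along a suitable $(m_i)$. This is provided in Section~\ref{sec:minimal}.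
\item[(O2)] The orbit of $x$ need not converge weakly. Along a subsequence, $T^lu_i$ has a weak limit $\zeta_l$ that depends on $l$. Section~\ref{sec:recurrence} shows that the subsequence can be chosen so that $\zeta_l$ returns close to $\zeta_0$ in norm, at times with bounded gaps.
\item[(O3)] The constants $k_n$ are close to $1$ only for large $n$, so short times must be avoided. This is done in Section~\ref{sec:contraction}.
\end{enumerate}

\section{A minimal set and the radius of an orbit}\label{sec:minimal}

From now on $C\subseteq X$ is nonempty, weakly compact and convex, and $T:C\to C$ is asymptotically nonexpansive with constants $k_n\to1$. Replacing $k_n$ by $\max(1,k_n)$ we may assume $k_n\ge1$; we put $k_0=1$ and $T^0=I$. The map $T$ is norm continuous, being $k_1$-Lipschitz. It need not be weakly continuous: $x\mapsto\|x\|e_1$ is nonexpansive on $\Delta$, sends each $e_n$ to $e_1$, and fixes the weak limit $0$.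

\subsection*{Reduction to separable spaces}
Fix $x\in C$, let $D_0=\{x\}$, and let $D_{n+1}$ be the set of convex combinations with rational coefficients of points of $D_n\cup T(D_n)$. The sets $D_n\subseteq C$ are countable and increasing, so $D=\bigcup_nD_n$ is countable, $T$-invariant and stable under rational convex combinations. Its norm closure $\overline D\subseteq C$ is convex, $T$-invariant by continuity of $T$, and weakly compact by (F2). Let $X_0$ be the closed linear span of $D$. By the Hahn--Banach theorem the weak topology of $X_0$ is the restriction of that of $X$, and $\kappa$, $\Lambda_t$ do not increase on passing to $X_0$. Replacing $(X,C)$ by $(X_0,\overline D)$, we assume that \emph{$X$ is separable}, and we fix a metric $d_w$ inducing the weak topology on $C$.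

\subsection*{The minimal set}
For $x\in C$ let $\omega(x)$ be the set of weak limits of sequences $(T^{n_i}x)$ with $n_i\to\infty$; it is nonempty by (F3). Put
\[
r_x(y)=\limsup_n\|T^nx-y\|\qquad(y\in C).
\]
The function $r_x$ is finite, convex and $1$-Lipschitz, hence weakly lower semicontinuous by (F2), and for $m\ge0$
\begin{equation}\label{eq:radius}
r_x(T^my)=\limsup_n\|T^{n+m}x-T^my\|\le k_m\,r_x(y).
\end{equation}
For nonexpansive $T$ the sublevel sets of $r_x$ are $T$-invariant, so $r_x$ is constant on a minimal $T$-invariant closed convex set. When $k_1>1$, \eqref{eq:radius} does not give invariance, but the loss $k_m$ disappears as $m\to\infty$. We therefore ask for invariance only in the limit. Let $\mathcal F$ be the family of nonempty closed convex sets $K\subseteq C$ such that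
\[
y\in K\ \Longrightarrow\ \omega(y)\subseteq K .
\]
We have $C\in\mathcal F$. The intersection of a chain in $\mathcal F$ is nonempty, since its members are weakly compact by (F2), and it is closed, convex and satisfies the implication. By Zorn's lemma $\mathcal F$ has a minimal element $K$, which we fix. The price is that the orbit of a point of $K$ may leave $K$; only its weak limit points are known to lie in $K$.

\begin{lemma}\label{lem:constant}
For $x\in K$ the function $r_x$ is constant on $K$; call its value $\rho(x)$. Moreover $\|z-y\|\le\rho(x)$ for all $z\in\omega(x)$ and $y\in K$.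
\end{lemma}

\begin{proof}
Let $y_0\in K$ and $K'=\{y\in K:r_x(y)\le r_x(y_0)\}$, a nonempty closed convex set. Let $y\in K'$ and $T^{m_i}y\rightharpoonup y'$ with $m_i\to\infty$. Then $y'\in K$, and by lower semicontinuity, \eqref{eq:radius} and $k_{m_i}\to1$,
\[
r_x(y')\le\liminf_i r_x(T^{m_i}y)\le\lim_i k_{m_i}r_x(y)=r_x(y)\le r_x(y_0).
\]
So $K'\in\mathcal F$, and $K'=K$ by minimality. Thus $r_x\le r_x(y_0)$ on $K$ for every $y_0\in K$, which means that $r_x$ is constant on $K$. If $T^{n_i}x\rightharpoonup z$ and $y\in K$, then $\|z-y\|\le\liminf_i\|T^{n_i}x-y\|\le r_x(y)=\rho(x)$ by (F1).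
\end{proof}

The number $\rho(x)$ is the quantity that will be driven to zero; by the last assertion it controls the diameter of $K$.

For $v\in\omega(x)$, the equality $r_x(v)=\rho(x)$ gives a subsequence of the orbit whose distance to $v$ tends to $\rho(x)$, and the definition of $\omega(x)$ gives a subsequence converging weakly to $v$. To apply \eqref{eq:kappa} we need one subsequence that does both. The device is averaging: a point at distance about $\rho$ from the average of $z_1,\dots,z_m$, and at most about $\rho$ from each $z_j$, is at distance about $\rho$ from each $z_j$, and one functional witnesses this for all $j$. Since orbit points may lie outside $K$, we average nearby points of $\omega(x)$ instead.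

\begin{lemma}\label{lem:attained}
For $x\in K$ there are $n_i\to\infty$ and $v\in\omega(x)$ with $T^{n_i}x\rightharpoonup v$ and $\|T^{n_i}x-v\|\to\rho(x)$.
\end{lemma}

\begin{proof}
Write $\rho=\rho(x)$. We construct $z_1,z_2,\dots\in\omega(x)\subseteq K$ and $n_1<n_2<\cdots$. Take any $z_1\in\omega(x)$ and $n_1=1$. Given $z_1,\dots,z_m$ and $n_m$, let $y_m=\frac1m\sum_{j\le m}z_j\in K$ and $\varepsilon_m=m^{-2}$. Since $r_x(z_j)=\rho$, all large $n$ satisfy $\|T^nx-z_j\|\le\rho+\varepsilon_m$ for $j\le m$; since $r_x(y_m)=\rho$, infinitely many of them satisfy also $\|T^nx-y_m\|\ge\rho-\varepsilon_m$. Along a sequence of such $n$, $T^nx$ converges weakly to some $z_{m+1}\in\omega(x)$. Choose $n_{m+1}>n_m$ in this sequence so that $v_{m+1}=T^{n_{m+1}}x$ satisfies $d_w(v_{m+1},z_{m+1})<1/m$, and choose $\varphi_{m+1}\in X^*$ of norm one with $\varphi_{m+1}(v_{m+1}-y_m)=\|v_{m+1}-y_m\|$. For $j\le m$ we have $v_{m+1}-z_j=m(v_{m+1}-y_m)-\sum_{h\le m,\,h\ne j}(v_{m+1}-z_h)$, so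
\[
\rho+\varepsilon_m\ge\varphi_{m+1}(v_{m+1}-z_j)\ge m(\rho-\varepsilon_m)-(m-1)(\rho+\varepsilon_m)\ge\rho-\frac2m .
\]
Hence $\varphi_m(v_m-z_j)\to\rho$ as $m\to\infty$, for each fixed $j$.

By (F3), pass to a sequence of indices $m$ along which $v_m\rightharpoonup v$ and $\varphi_m\to\varphi$ weak*; all limits below are along it. Then $v\in\omega(x)$, and $z_m\rightharpoonup v$ because $d_w(v_m,z_m)\to0$. For each $j$, $\varphi_m(v_m)=\varphi_m(v_m-z_j)+\varphi_m(z_j)\to\rho+\varphi(z_j)$. The left side does not involve $j$, so $\varphi(z_j)=b$ is independent of $j$, and $\varphi(v)=\lim\varphi(z_m)=b$. Therefore $\varphi_m(v_m-v)\to\rho+b-\varphi(v)=\rho$, and $\liminf\|v_m-v\|\ge\rho$. Finally $v\in K$ gives $\limsup\|v_m-v\|\le r_x(v)=\rho$.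
\end{proof}

\section{A weak trajectory that is recurrent in norm}\label{sec:recurrence}

We turn to (O2). Suppose $T^{n_i+l}x\rightharpoonup\zeta_l$ for all $l$. As $T$ is not weakly continuous, $(\zeta_l)$ need not be an orbit of $T$, and we treat it as a mere sequence. The argument of Section~\ref{sec:model} will give orbits that stay near $\zeta_l$ at time $l$. To read them backward we must compare with one point $a=\zeta_0$, at the times $l$ when $\zeta_l$ is near $a$. Nearness must be in norm, since $T^j$ respects only the norm, and the times must have bounded gaps in order to survive the limit $L\to\infty$. Call $P\subseteq\mathbb N_0$ \emph{$N$-syndetic} if it meets $[m,m+N]$ for every $m\ge0$.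

\begin{lemma}\label{lem:recurrent}
Let $X$ be separable, $C\subseteq X$ weakly compact, and $(x_n)_{n\ge0}$ a sequence in $C$. There are $n_i\to\infty$ and $\zeta_0,\zeta_1,\dots\in C$ such that $x_{n_i+l}\rightharpoonup\zeta_l$ for every $l\ge0$, and such that for every $\varepsilon>0$ the set $\{l\ge0:\|\zeta_l-\zeta_0\|\le\varepsilon\}$ is $N$-syndetic for some $N$.
\end{lemma}

For $x_n=(-1)^n$ in $\mathbb R$ one may take $\zeta_l=(-1)^l$ and $N=1$. For $x_n=e_{n+1}$ in $\Delta$ the sequence itself has no norm returns, while $\zeta_l=0$ and $N=0$. The proof has two parts: a minimal set of the shift gives bounded gaps for returns in the weak topology, and Baire's theorem finds a point at which weak returns are norm returns.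

\begin{proof}
By (F3), $Z=C^{\mathbb N_0}$ is compact and metrizable, and the shift $\sigma:Z\to Z$, $(\sigma\eta)_l=\eta_{l+1}$, is continuous. Let $\xi=(x_n)_{n\ge0}$ and
\[
\Omega=\bigcap_{m\ge0}\overline{\{\sigma^n\xi:n\ge m\}} .
\]
This is a decreasing intersection of nonempty compact sets, so it is nonempty and compact. As $Z$ is metrizable, $\Omega$ is the set of limits of sequences $(\sigma^{n_i}\xi)$ with $n_i\to\infty$, and so $\sigma\Omega\subseteq\Omega$. By Zorn's lemma and compactness there is a minimal nonempty closed set $\Omega_0\subseteq\Omega$ with $\sigma\Omega_0\subseteq\Omega_0$.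

\emph{Bounded gaps.} Let $V\subseteq\Omega_0$ be nonempty and relatively open. For $\eta\in\Omega_0$ the closure of $\{\sigma^s\eta:s\ge0\}$ is a nonempty closed subset of $\Omega_0$ that $\sigma$ maps into itself, so it equals $\Omega_0$, and $\sigma^s\eta\in V$ for some $s\ge0$. Thus the open sets $\{\eta\in\Omega_0:\sigma^s\eta\in V\}$, $s\ge0$, cover $\Omega_0$, and by compactness those with $s\le N$ cover it, for some $N$. Applying this to the points $\sigma^m\eta$, we see that $\{l:\sigma^l\eta\in V\}$ is $N$-syndetic for every $\eta\in\Omega_0$.

\emph{A point of norm continuity.} The map $f:\Omega_0\to X$, $f(\eta)=\eta_0$, is continuous for the weak topology of $X$. For $\delta>0$ let $O_\delta$ be the union of all relatively open $V\subseteq\Omega_0$ such that $f(V)$ has norm diameter at most $\delta$. It is open; we show that it is dense. As $X$ is separable, it is covered by countably many closed balls $B_h$ of radius $\delta/2$. They are weakly closed by (F2), so the sets $f^{-1}(B_h)$ are closed and cover $\Omega_0$. If $G\subseteq\Omega_0$ is nonempty and open, (F4) gives $h$ and a nonempty open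 $V\subseteq G\cap f^{-1}(B_h)$, and $V\subseteq O_\delta$. So $O_\delta$ meets $G$. By (F4) again there is $\zeta\in\bigcap_{n\ge1}O_{1/n}$.

Since $\zeta\in\Omega$, there are $n_i\to\infty$ with $\sigma^{n_i}\xi\to\zeta$, that is, $x_{n_i+l}\rightharpoonup\zeta_l$ for all $l$. Given $\varepsilon>0$, there is an open $V\ni\zeta$ in $\Omega_0$ with $\|\eta_0-\zeta_0\|\le\varepsilon$ for $\eta\in V$. If $\sigma^l\zeta\in V$ then $\|\zeta_l-\zeta_0\|\le\varepsilon$, and the set of such $l$ is $N$-syndetic for some $N$.
\end{proof}

\section{Contraction of the radius}\label{sec:contraction}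

We keep the setting of Section~\ref{sec:minimal} and write $\kappa=\kappa(X)$, $\Lambda_t=\Lambda_t(X)$.

\begin{proposition}\label{prop:contraction}
For every $x\in K$ there is $a\in\omega(x)\subseteq K$ such that $\rho(a)\le\kappa\Lambda_t\,\rho(x)$ for every $t\in(0,1]$.
\end{proposition}

\begin{proof}
Let $\rho=\rho(x)$. If $\rho=0$, Lemma~\ref{lem:constant} shows that every point of $K$ equals every point of $\omega(x)$; so $K=\omega(x)=\{x\}$ and $a=x$ works. Assume $\rho>0$.

Apply Lemma~\ref{lem:recurrent} to $x_n=T^nx$ to get $n_i\to\infty$ and $(\zeta_l)$ with $T^{n_i+l}x\rightharpoonup\zeta_l$. Put $a=\zeta_0\in\omega(x)\subseteq K$ and $u_i=T^{n_i}x$. The point $a$ is now fixed. Let $t\in(0,1]$ and $\varepsilon>0$. Choose $N$ such that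
\[
P=\{l\ge0:\|\zeta_l-a\|\le\varepsilon\}
\]
is $N$-syndetic, and choose $s_0\ge1$ with $k_l\le1+\varepsilon$ for $l\ge s_0$.

\medskip\noindent\emph{Step 1: orbits that stay near $a$ at the times in $P$.}
The midpoints of the model case become $w_i=(1-t)a+tu_i$, which lie in $C$ by convexity. By (F3), pass to a subsequence such that $T^lw_i\rightharpoonup p_l$ for all $l\ge0$. Fix $l$. We have $w_i-u_i=(1-t)(a-u_i)$, $T^lu_i\rightharpoonup\zeta_l$, and $\limsup_i\|u_i-a\|\le r_x(a)=\rho$ because $a\in K$. By (F1),
\[
\|p_l-\zeta_l\|\le\liminf_i\|T^lw_i-T^lu_i\|\le k_l(1-t)\rho .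
\]
Next, $w_i-w_{i'}=t(u_i-u_{i'})$. The points $u_i$ may lie outside $K$, but $x\in K$, so \eqref{eq:radius} gives $\limsup_{i'}\|u_{i'}-u_i\|\le r_x(T^{n_i}x)\le k_{n_i}r_x(x)=k_{n_i}\rho$. Since $k_{n_i}\to1$,
\[
\limsup_i\limsup_{i'}\|T^lw_i-T^lw_{i'}\|\le k_lt\limsup_i k_{n_i}\rho=k_lt\rho .
\]
Apply \eqref{eq:scaled} with $s=k_l\rho>0$ to the weakly null sequence $y_i=T^lw_i-p_l$ and the vector $y=p_l-\zeta_l$. This is the only use of $\Lambda_t$, and it gives
\[
\limsup_i\|T^lw_i-\zeta_l\|\le k_l\rho\Lambda_t\qquad(l\ge0).
\]
Given $L$, only finitely many $l$ lie in $[0,L]$, so for $i$ large the point $w^{(L)}=w_i$ satisfies $\|T^lw^{(L)}-\zeta_l\|\le k_l\rho\Lambda_t+\varepsilon$ for all $l\in[0,L]$. We keep the times at which $\zeta_l$ is near $a$ and $k_l$ is near $1$: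
\begin{equation}\label{eq:near}
\|T^lw^{(L)}-a\|\le\beta:=(1+\varepsilon)\rho\Lambda_t+2\varepsilon\qquad(l\in P\cap[s_0,L]).
\end{equation}

\medskip\noindent\emph{Step 2: one point $q$ near $T^ja$ for a syndetic set of $j$.}
Let $q_L=T^Lw^{(L)}$ and $J_L=\{L-l:l\in P\cap[s_0,L]\}$. If $j=L-l\in J_L$, then \eqref{eq:near} gives
\[
\|q_L-T^ja\|=\|T^j(T^lw^{(L)})-T^ja\|\le k_j\beta .
\]
The sets $J_L$ vary with $L$, so we take a limit of them together with the points $q_L$. The product of $C$ (with the weak topology) and $\{0,1\}^{\mathbb N_0}$ is compact and metrizable. Hence along a sequence $L\to\infty$ we have $q_L\rightharpoonup q\in C$, and the indicator functions of $J_L$ converge pointwise to that of a set $J\subseteq\mathbb N_0$. If $j\in J$, then $j\in J_L$ for all large $L$ in the sequence, and (F1) gives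
\begin{equation}\label{eq:center}
\|q-T^ja\|\le k_j\beta\qquad(j\in J).
\end{equation}
The set $J$ is $N$-syndetic. Indeed, let $m\ge0$. For $L\ge m+N+s_0$ the interval $[L-m-N,L-m]$ is contained in $[s_0,L]$ and contains some $l\in P$; then $L-l\in J_L\cap[m,m+N]$. For large $L$ in the sequence, $J_L$ and $J$ agree on the finite set $[m,m+N]$, so $J$ meets it. (If $P$ were merely infinite, $J$ could be empty: for $P$ the set of squares, $s_0=1$ and $L=h^2-1$, every element of $J_L$ is at least $2h-2$.)

\medskip\noindent\emph{Step 3: finitely many centers for the whole orbit of $a$.}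
The bound \eqref{eq:center} covers only the times in $J$, whereas Lemma~\ref{lem:attained} produces times that we do not choose. We reach any time $n$ from a time $j\in J$ by applying $T^s$, $s=n-j$, to both $T^ja$ and $q$; we want $s\ge s_0$ so that $k_s\le1+\varepsilon$, and $s$ bounded so that only finitely many centers $T^sq$ occur. For $n\ge s_0+N$ choose $j(n)\in J\cap[n-s_0-N,\,n-s_0]$ and put $s(n)=n-j(n)\in[s_0,s_0+N]$. By \eqref{eq:center},
\begin{equation}\label{eq:allTimes}
\|T^na-T^{s(n)}q\|\le k_{s(n)}\|T^{j(n)}a-q\|\le(1+\varepsilon)k_{j(n)}\beta .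
\end{equation}
Lemma~\ref{lem:attained}, applied to $a\in K$, gives $m_i\to\infty$ and $v$ with $T^{m_i}a\rightharpoonup v$ and $\|T^{m_i}a-v\|\to\rho(a)$. Pass to a subsequence along which $s(m_i)$ has a constant value $s$. The center $T^sq$ need not lie in $K$, and \eqref{eq:allTimes} controls the distance to it only along this subsequence, so Lemma~\ref{lem:constant} does not apply. Instead we use \eqref{eq:kappa}, which is the only use of $\kappa$. Since $j(m_i)\ge m_i-s_0-N\to\infty$, we have $k_{j(m_i)}\to1$, and
\[
\rho(a)=\lim_i\|T^{m_i}a-v\|\le\kappa\limsup_i\|T^{m_i}a-T^sq\|\le\kappa(1+\varepsilon)\big((1+\varepsilon)\rho\Lambda_t+2\varepsilon\big).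
\]
The point $a$ depends neither on $\varepsilon$ nor on $t$. Letting $\varepsilon\to0$ gives $\rho(a)\le\kappa\Lambda_t\rho$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Since $\kappa(X)\Lambda(X)<1$, there is $t\in(0,1]$ with $\theta:=\kappa\Lambda_t<1$; this remains true after the reduction to a separable space. Starting from any $x_0\in K$, Proposition~\ref{prop:contraction} gives $x_1,x_2,\dots\in K$ with $\rho(x_{h+1})\le\theta\rho(x_h)$, so $\rho(x_h)\to0$. By Lemma~\ref{lem:constant}, $K$ lies in the ball of radius $\rho(x_h)$ about any point of $\omega(x_h)$, so $\operatorname{diam}K\le2\rho(x_h)$ for all $h$, and $K=\{z\}$ is a single point. Then $x_h=z$ for all $h$, so $\rho(z)=0$, which says that $\|T^nz-z\|\to0$. By continuity of $T$,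
\[
Tz=\lim_nT(T^nz)=\lim_nT^{n+1}z=z.\qedhere
\]
\end{proof}

In $c_0(\Gamma)$ one can take $t=\frac12$ and $\theta=\frac12$: each application of Proposition~\ref{prop:contraction} halves the radius, as in the model case.

\section{Spaces containing $c_0$ that fail the w-FPP}\label{sec:limits}

\begin{proof}[Proof of Proposition~\ref{prop:fail}]
Alspach \cite{alspach} gave a nonempty weakly compact convex set $C\subseteq L_1[0,1]$ and an isometry $T:C\to C$ without fixed points. If $U:L_1[0,1]\to X$ is a linear isometric embedding, then $U$ is continuous for the weak topologies, so $U(C)$ is weakly compact and convex, and $UTU^{-1}$ is an isometry of $U(C)$ into itself without fixed points. By the Banach--Mazur theorem every separable Banach space, in particular $L_1[0,1]$, embeds linearly and isometrically in $C[0,1]$. In turn $g\mapsto(g(r_n))_n$, where $(r_n)$ is dense in the unit interval, embeds $C[0,1]$ isometrically in $\ell_\infty$. So both spaces fail the w-FPP for isometries. Finally $c_0\subseteq\ell_\infty$, and $c_0$, being separable, embeds isometrically in $C[0,1]$.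
\end{proof}

Together with Theorem~\ref{thm:c0}, this shows that containing $c_0$ neither implies nor excludes the w-FPP for asymptotically nonexpansive mappings.

\begin{remark}\label{rem:hypotheses}
None of the following three hypotheses can be dropped from Theorem~\ref{thm:general}. The condition $\kappa(X)\Lambda(X)<1$ cannot, by Proposition~\ref{prop:fail}. Convexity of $C$, used for the sublevel sets in Lemma~\ref{lem:constant}, the averages in Lemma~\ref{lem:attained} and the points $w_i$, cannot, as $x\mapsto-x$ on $\{-1,1\}\subseteq\mathbb R$ shows. Weak compactness, used for the existence of $K$ and of every weak limit, cannot be weakened to closedness and boundedness, by the isometry of the unit ball of $c_0$ in Section~\ref{sec:intro}; there the orbit of $0$ consists of the vectors $e_1+\dots+e_n$, which have no weak limit point in $c_0$.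
\end{remark}

\begin{thebibliography}{9}

\bibitem{alspach}
Alspach, Proc.\ Amer.\ Math.\ Soc.\ \textbf{82} (1981).

\bibitem{source}
\emph{The fixed-point property in Banach spaces containing a copy of $c_0$},
\texttt{https://core.ac.uk/download/51404449.pdf}.

\end{thebibliography}
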